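# Cyclic orders and the $e$-positivity of (claw, co-diamond)-free graphs

## 1. Signed matching sums and cyclic orders

Let $D$ be a finite simple graph on $N\ge 1$ vertices, and let $\theta_k(D)$ be the number of matchings of $D$ with exactly $k$ edges (so $\theta_0(D)=1$).

**Definition (signed matching sum).**
$$\varphi(D)=\sum_{k\ge0}(-1)^k\,\theta_k(D)\,(N-1-k)!\tag{1}$$

The factorials make sense. If $N\ge2$, a $k$-edge matching has $k\le N/2$, so $N-1-k\ge0$. If $N=1$, only $k=0$ occurs and $\varphi(D)=1$.

*Examples.* If $D$ has no edges, $\varphi(D)=(N-1)!$. If $D$ is a star on $N\ge2$ vertices, then $\theta_1=N-1$ and $\theta_k=0$ for $k\ge 2$, so $\varphi(D)=(N-1)!-(N-1)(N-2)!=0$. For the 5-cycle, $\theta_1=\theta_2=5$ and $\varphi(C_5)=24-5\cdot 6+5\cdot2=4$. For the triangle, $\varphi(K_3)=2-3=-1$.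

So $\varphi$ can be negative, and the triangle is an example. For bipartite graphs it cannot, because it counts something. A *cyclic order* of a finite set of $N$ objects is a permutation of the set with a single cycle of length $N$; the image of an object is the object that *immediately follows* it. There are $(N-1)!$ cyclic orders.

**Lemma 1.** Let $B$ be a bipartite graph on $N\ge1$ vertices, with its vertices colored red and blue so that every edge joins a red and a blue vertex. Call a cyclic order of $V(B)$ *avoiding* if no red vertex is immediately followed by a blue vertex adjacent to it. Then $\varphi(B)$ is the number of avoiding cyclic orders.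

*Proof.* Say that an edge *occurs* in a cyclic order if its red end is immediately followed by its blue end. Fix a set of $k$ edges and count the cyclic orders in which all of them occur. If two of the edges share a vertex there are none: a red vertex has only one successor, and a blue vertex only one predecessor. If the edges form a matching, contract each of them to a single object; this is a bijection onto the cyclic orders of $N-k$ objects, so there are $(N-k-1)!$ of them. By inclusion–exclusion over sets of occurring edges, the number of orders in which no edge occurs is $\sum_k(-1)^k\theta_k(B)(N-1-k)!=\varphi(B)$. $\blacksquare$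

*Example.* Let $B$ be the path $f,g,h$ with $g$ blue. The two cyclic orders are $(f\,g\,h)$ and $(f\,h\,g)$. In the first $f$ is followed by $g$, in the second $h$ is followed by $g$. None avoids, and $\varphi(B)=2-2=0$.

Now for the use of $\varphi$. We shall study the coefficients of a symmetric function attached to a graph. The coefficients that matter are those of products $e_ae_b$. When $a=b$, such a coefficient is $b$ times a sum of numbers $\varphi(D)$, where $D$ runs over certain small graphs; when $a\ne b$, it is a difference of two sums built from such numbers. The graphs $D$ need not be bipartite, but they contain no triangle and have at most one cycle per component, and in Section 8 we show that this is enough for $\varphi(D)\ge0$.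

## 2. $e$-positivity and two theorems

Let $G=(V,E)$ be a finite simple graph. A *proper coloring* is a map $\kappa:V\to\{1,2,3,\dots\}$ with $\kappa(u)\ne\kappa(v)$ whenever $uv\in E$. The *chromatic symmetric function* of $G$ (Stanley) is
$$X_G=\sum_{\kappa}\prod_{v\in V}x_{\kappa(v)},$$
summed over all proper colorings. It is a homogeneous symmetric function of degree $|V|$. Recall $e_k=\sum_{i_1<\dots<i_k}x_{i_1}\cdots x_{i_k}$ and $e_\lambda=e_{\lambda_1}e_{\lambda_2}\cdots$; the $e_\lambda$ form a basis of the symmetric functions. We also use the monomial symmetric functions $m_\lambda$ and the power sums $p_k=\sum_i x_i^k$.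

**Definition ($e$-positive).** $G$ is *$e$-positive* if all coefficients of $X_G$ in the basis $(e_\lambda)$ are non-negative.

*Examples.* Coloring $K_m$ uses $m$ distinct colors, so $X_{K_m}=m!\,e_m$. A graph with $n$ vertices and no edges has $X=e_1^n$. For the path $P_3$, colorings in which the two ends agree contribute $m_{21}$ and the others $6m_{111}$; since $e_{21}=m_{21}+3m_{111}$ and $e_3=m_{111}$, we get $X_{P_3}=e_{21}+3e_3$. Finally, $X$ is multiplicative over disjoint unions.

The *claw* is $K_{1,3}$. The *diamond* is $K_4$ minus an edge, and the *co-diamond* is its complement $K_2\cup2K_1$: one edge and two isolated vertices. A graph is *(claw, co-diamond)-free* if it has no induced subgraph isomorphic to either. The problem, taken from "A Linear Algebraic Method on the Chromatic Symmetric Function", is to prove or disprove the conjecture that all such graphs are $e$-positive. It is true.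

**Theorem A.** Every (claw, co-diamond)-free graph is $e$-positive.

There is also a sharpness statement. The *net* is a triangle with one pendant vertex attached at each of its vertices; the *paw* is a triangle with one pendant vertex; the *co-paw* is the complement of the paw.

**Theorem B.** Let $F$ be a graph with $1\le|V(F)|\le4$. Every (claw, $F$)-free graph is $e$-positive if and only if $F$ is an induced subgraph of the net. For $|V(F)|=4$ this means $F\in\{P_4,\text{paw},\text{co-paw},\text{co-diamond}\}$.

Sections 3–12 prove Theorem A, and Section 13 proves Theorem B.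

## 3. The complement: triangles, outside vertices, dominated edges

Let $G$ have $n\ge1$ vertices and let $H=\overline G$. The complement of the claw is $K_3\cup K_1$. So $G$ is (claw, co-diamond)-free if and only if $H$ has no induced $K_3\cup K_1$ and no induced diamond.

**Step 1. We dispose of the case that $H$ contains a $K_4$.** Let $\{a,b,c,d\}$ be a $K_4$ in $H$ and $w$ another vertex. If $w$ is adjacent to exactly two or three of $a,b,c,d$, then $w$, two of its neighbors and one non-neighbor among them induce a diamond. If $w$ is adjacent to at most one of them, then $w$ and three non-neighbors induce $K_3\cup K_1$. So $w$ is adjacent to all four. If two such vertices $w,w'$ were nonadjacent, $\{w,w',a,b\}$ would induce a diamond. Hence $H$ is complete, $G$ has no edges, and $X_G=e_1^n$.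

From now on, until the end of Section 12, $H$ is $K_4$-free, diamond-free and $(K_3\cup K_1)$-free. These properties pass to induced subgraphs. (In Section 4 only $K_4$-freeness is used, and we shall say so.)

**Definition (domination).** A vertex $x$ *dominates* an edge $f\not\ni x$ of $H$ if $x$ is $H$-adjacent to both ends of $f$, that is, if $f\cup\{x\}$ is a triangle of $H$.

**Step 2. We translate the hypotheses into the two facts used everywhere below.**

* (F1) Every vertex outside a triangle $T$ of $H$ has exactly one $H$-neighbor in $T$. Indeed $0$, $2$ or $3$ neighbors would give $K_3\cup K_1$, a diamond, or a $K_4$.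
* (F2) Every edge of $H$ is dominated by at most one vertex. Two dominating vertices would give a $K_4$ if adjacent, a diamond if not.

*Examples.* The *butterfly* consists of two triangles $uvv'$ and $uww'$ sharing the vertex $u$. The *prism* consists of two triangles $a_1a_2a_3$ and $b_1b_2b_3$ and the three rungs $a_ib_i$. In each graph these are the only two triangles, and (F1) holds by inspection. A graph in which (F1) holds has no $K_3\cup K_1$, diamond or $K_4$ as an induced subgraph, so both are legitimate choices of $H$. The butterfly is the complement of $K_1\cup C_4$, the prism is the complement of $C_6$.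

## 4. Coefficients as clique decompositions of $H$

Let $\Lambda_3=\mathbb Q[e_1,e_2,e_3]$ be the ring of symmetric polynomials in three variables $y_1,y_2,y_3$; the monomials in $e_1,e_2,e_3$ form a basis. In this section $H$ is only assumed $K_4$-free.

**Definition (the functional $L_H$).** $L_H:\Lambda_3\to\mathbb Q$ is the linear map that sends $e_{\mu_1}\cdots e_{\mu_l}$ (with $\mu_t\in\{1,2,3\}$) to the number of sequences $(S_1,\dots,S_l)$ of cliques of $H$ with $|S_t|=\mu_t$ and $V(H)=S_1\sqcup\dots\sqcup S_l$.

The number does not depend on the order of the factors. $L_H$ vanishes in degrees other than $|V(H)|$, and $L_\emptyset(1)=1$.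

**Splitting rule.** For all $f,g\in\Lambda_3$,
$$L_H(fg)=\sum_{V(H)=S\sqcup S'}L_{H[S]}(f)\,L_{H[S']}(g).\tag{2}$$
By bilinearity it suffices to take monomials $f,g$. A sequence counted by $L_H(fg)$ is cut after the cliques that belong to $f$; let $S$ be the union of those and $S'$ the union of the rest. This is a bijection with the objects counted on the right.

**Lemma 2.** If $H=\overline G$ is $K_4$-free and $n=|V|$, then
$$X_G=\sum_{\lambda\vdash n,\ \ell(\lambda)\le3}c_\lambda(G)\,e_\lambda(x),\qquad c_\lambda(G)=L_H\bigl(m_\lambda(y_1,y_2,y_3)\bigr).\tag{3}$$

*Proof.* For $\mu\vdash n$, the coefficient of $x_1^{\mu_1}x_2^{\mu_2}\cdots$ in $X_G$ is the number of proper colorings whose $i$-th color class has size $\mu_i$. Color classes are stable in $G$, that is, cliques of $H$, so they have at most three elements. The coefficient is therefore $L_H(e_\mu)$ if all parts of $\mu$ are at most $3$, and $0$ otherwise. Hence $X_G=\sum_\mu L_H(e_\mu)\,m_\mu(x)$ over $\mu\vdash n$ with parts at most $3$. On the other hand, expanding one product in two ways,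
$$\sum_{\ell(\lambda)\le3}m_\lambda(y)e_\lambda(x)=\prod_t\prod_{i=1}^3(1+y_ix_t)=\prod_t\bigl(1+e_1(y)x_t+e_2(y)x_t^2+e_3(y)x_t^3\bigr)=\sum_{\mu}e_\mu(y)m_\mu(x),$$
where the last sum is over $\mu$ with parts at most $3$. (For the first equality, $\prod_t(1+y_ix_t)=\sum_k e_k(x)y_i^k$.) Apply $L_H$ in the variables $y$ to the part of degree $n$. $\blacksquare$

*Examples.* For $G=P_3$ we have $H=K_2\cup K_1$ and $L_H(e_1^3)=6$, $L_H(e_2e_1)=1$, $L_H(e_3)=0$. So $c_{(3)}=L_H(p_3)=L_H(e_1^3-3e_1e_2+3e_3)=3$ and $c_{(2,1)}=L_H(e_1e_2-3e_3)=1$, as found before. For the claw, $H=K_3\cup K_1$ and $m_{(2,2)}=e_2^2-2e_1e_3$; there is no partition of $V(H)$ into two edges and exactly one into a triangle and a vertex, so $c_{(2,2)}=0-2=-2$. The claw is not $e$-positive, and the negative sign comes from a pair (triangle, vertex) without an edge between its members.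

## 5. One-part coefficients and acyclic orientations with one sink

For $\emptyset\ne Q\subseteq V$ put $w(Q)=L_{H[Q]}(p_{|Q|})=c_{(|Q|)}(G[Q])$, using $m_{(k)}=p_k$. By Stanley (*Adv. Math.* 111 (1995), Theorem 3.3), the sum of the $e$-coefficients $c_\lambda$ over $\lambda$ with $j$ parts is the number of acyclic orientations with exactly $j$ sinks. For $j=1$ this says: $w(Q)$ is the number of acyclic orientations of $G[Q]$ with exactly one sink. For instance $w=1$ for a single vertex and $w=3$ for $P_3$, in agreement with the example above.

**Lemma 3.**
(i) $w(Q)\ge0$, and $w(Q)=0$ if $G[Q]$ is disconnected.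
(ii) If $G[Q]$ is connected, then $w(Q)\ge|Q|$.
(iii) If $\emptyset\ne Q'\subseteq Q$ and every vertex of $Q\setminus Q'$ has a $G$-neighbor in $Q'$, then $w(Q)\ge w(Q')$.

*Proof.* (i) Each component of an acyclically oriented graph has a sink. (ii) For each $v\in Q$ order $Q$ starting with $v$ so that every later vertex has an earlier neighbor, and orient every edge towards its earlier end. This is acyclic with unique sink $v$; different $v$ give different orientations. (iii) Start with an acyclic orientation of $G[Q']$ with one sink. Add the vertices of $Q\setminus Q'$ one at a time and orient all edges between the new vertex and the vertices already present out of the new vertex. The orientation stays acyclic, the new vertex is not a sink, and the out-degrees of old vertices do not change. Restricting to $Q'$ recovers the start, so the map is injective. $\blacksquare$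

## 6. From three parts to two, and the smallest cases

**Step 1. We remove the third part.** For $a\ge b\ge c\ge1$, in three variables, $m_{(a,b,c)}=e_3^c\,m_{(a-c,b-c)}$. By (2), $c_{(a,b,c)}(G)$ is the sum of $c_{(a-c,b-c)}(G-\bigcup T_i)$ over sequences $T_1,\dots,T_c$ of disjoint triangles of $H$. Our class is closed under induced subgraphs, the coefficient $c_{(n)}=w(V)$ is non-negative, and $L_\emptyset(1)=1$ takes care of the case $a=b=c$. So Theorem A follows once we show, for every $G$ in the class with $K_4$-free complement,
$$c_{(a,b)}(G)\ge0\qquad\text{for all }a\ge b\ge1,\ a+b=n.\tag{4}$$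

**Step 2. We express $m_{(a,b)}$ through products.** Let $z_k=e_3/y_k$, the product of the two variables other than $y_k$, and $q_b=z_1^b+z_2^b+z_3^b$. Thus $q_b=m_{(b,b)}$ for $b\ge1$. Also $p_0=3$. Let $d=a-b\ge1$ and expand $p_dq_b=\sum_{k,l}y_k^dz_l^b$. For $k\ne l$, with $j$ the third index, $y_k^dz_l^b=y_k^{a}y_j^b$, and these terms add up to $m_{(a,b)}$. For $k=l$ use $y_kz_k=e_3$. The result is
$$m_{(a,b)}=\begin{cases}p_dq_b-e_3^{\,b}\,p_{d-b}&\text{if }d\ge b,\\[2pt] p_dq_b-e_3^{\,d}\,q_{b-d}&\text{if }d<b.\end{cases}\tag{5}$$

So there are three tasks: $L_H(q_b)\ge0$ for $a=b$, then a comparison of $L_H(p_dq_b)$ with a quantity that starts with triangles, once for $d\ge b$ and once for $d<b$.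

**Step 3. We try the smallest cases by hand.** For $n=2$, $c_{(1,1)}=L_H(e_2)\ge0$. For $n=3$, $c_{(2,1)}=L_H(e_1e_2)-3L_H(e_3)$ is the number of edges of $H$ minus three times the number of triangles; this is $0$ for $H=K_3$ and clearly non-negative otherwise. For $n=4$,
$$c_{(2,2)}=L_H(e_2^2)-2L_H(e_3e_1)=2\,(\#\text{perfect matchings})-2\,(\#\text{triangles}).$$
Two triangles on four vertices would give a diamond or a $K_4$. So there is at most one triangle, and if there is one, (F1) says that $H$ is the paw, which has exactly one perfect matching. The coefficient is then $0$; without a triangle it is twice the number of perfect matchings. In the paw, the pair (triangle $T$, vertex $v$) is paid for by the matching formed by $v$ with its neighbor $x$ in $T$ and the edge $T\setminus x$.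

For $b=3$ the same plan is less clear: $q_3=e_2^3-3e_2(e_3e_1)+3e_3^2$, and one decomposition into three edges may have to pay for several negative terms. We need to see which.

## 7. The domination digraph and a formula for $L_H(q_b)$

**Definition (domination digraph).** For a set $M$ of pairwise disjoint edges of $H$, let $D_M$ be the digraph with vertex set $M$ and an arc $f\to g$ whenever some vertex of $f$ dominates $g$.

*Example.* In the prism let $M=\{a_1b_1,\,a_2a_3,\,b_2b_3\}$. Since $a_1$ dominates $a_2a_3$ and $b_1$ dominates $b_2b_3$, there are arcs from $a_1b_1$ to the two other edges, and no further arcs. For the set of the three rungs there are no arcs, since a rung lies in no triangle.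

**Lemma 4.**
(i) Pairs (triangle $T$ of $H$, vertex $v\notin T$) correspond bijectively to ordered pairs $(f,g)$ of disjoint edges such that a vertex of $f$ dominates $g$, with $T\cup\{v\}=f\cup g$. Never are both $(f,g)$ and $(g,f)$ of this kind.
(ii) In $D_M$ all in-degrees are at most $1$. The underlying undirected graph is simple, each of its components is a tree or unicyclic, and a component that contains a vertex of in-degree $0$ is a tree. There is no triangle.

*Proof.* (i) Given $(T,v)$, let $x$ be the unique neighbor of $v$ in $T$ (F1), and put $f=\{x,v\}$, $g=T\setminus x$. Then $x$ dominates $g$. Conversely let $f=\{x,v\}$ be disjoint from $g$, with $x$ dominating $g$. Then $T=g\cup\{x\}$ is a triangle not containing $v$, and by (F1) the only neighbor of $v$ in $T$ is $x$. So $v$ does not dominate $g$, and $x$ is the only vertex of $f$ that does. Hence $(f,g)\mapsto(T,v)$ is well defined, and it is inverse to the first map. Moreover no vertex of $g$ is adjacent to $v$, so none dominates $f$.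

(ii) By (F2) at most one vertex dominates $g$, and it lies in at most one edge of $M$; so in-degrees are at most $1$. No vertex of $f$ dominates $f$, and by (i) there are no two opposite arcs, so the underlying graph is simple. A component with $p$ vertices has at most $p$ edges, and at most $p-1$ if some in-degree is $0$; being connected, it is a tree or unicyclic, and a tree in the second case.

Suppose there is a triangle. Its three arcs have three different heads, so it is a directed cycle $f_1\to f_2\to f_3\to f_1$. Let $x\in f_1$ dominate $f_2$ and $u\in f_2$ dominate $f_3$. Then $f_3\cup\{u\}$ is a triangle and $x$ is adjacent to $u$, so by (F1) $x$ has no neighbor in $f_3$. But some vertex of $f_3$ dominates $f_1\ni x$, a contradiction. $\blacksquare$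

**Definition (configuration).** A *configuration* of $H$ is a pair $(\Pi,M)$ where $\Pi$ is a set of ordered pairs $(T,T')$ of triangles of $H$ and $M$ is a set of edges of $H$, such that all these triangles and edges are pairwise disjoint with union $V(H)$. Its number of objects is $N=|\Pi|+|M|$. For $N\ge1$ put $A(\Pi,M)=\varphi(D_M\cup\Pi)$, where $D_M$ is regarded as an undirected graph and the elements of $\Pi$ are added as isolated vertices.

**Lemma 5.** If $|V(H)|=2b$ with $b\ge1$, then
$$L_H(q_b)=b\sum_{(\Pi,M)}A(\Pi,M),\tag{6}$$
summed over all configurations of $H$.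

*Proof.* The elementary symmetric polynomials of $z_1,z_2,z_3$ are $E_1=e_2$, $E_2=e_3e_1$ (as $z_1z_2=e_3y_3$, and so on) and $E_3=e_3^2$. From
$$\sum_{b\ge1}\frac{(-1)^{b-1}}{b}q_bt^b=\log(1+E_1t+E_2t^2+E_3t^3)=\sum_{r\ge1}\frac{(-1)^{r-1}}{r}(E_1t+E_2t^2+E_3t^3)^r$$
one reads off the Girard–Waring formula; with $r=r_1+r_2+r_3$ and $b=r_1+2r_2+3r_3$ the sign is $(-1)^{b-r}=(-1)^{r_2+2r_3}=(-1)^{r_2}$, so
$$q_b=b\sum_{r_1+2r_2+3r_3=b}(-1)^{r_2}\frac{(r_1+r_2+r_3-1)!}{r_1!\,r_2!\,r_3!}\,e_2^{r_1}(e_3e_1)^{r_2}(e_3^2)^{r_3}.$$
The number $L_H\bigl(e_2^{r_1}(e_3e_1)^{r_2}(e_3^2)^{r_3}\bigr)/(r_1!\,r_2!\,r_3!)$ counts the decompositions of $V(H)$ into a set of $r_1$ edges, a set of $r_2$ pairs (triangle, vertex) and a set of $r_3$ ordered pairs of triangles. By Lemma 4(i) we may replace each pair $(T,v)$ by the two edges $f,g$ with the arc $f\to g$. So these decompositions correspond bijectively to configurations $(\Pi,M)$ with $|\Pi|=r_3$ and $|M|=r_1+2r_2$ together with a matching of size $r_2$ in $D_M$. Since $N=r_1+2r_2+r_3$, we have $r_1+r_2+r_3-1=N-1-r_2$. Summing over $r_2=k$ for a fixed configuration gives $\sum_k(-1)^k\theta_k(D_M)(N-1-k)!=A(\Pi,M)$.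 $\blacksquare$

*Example.* The prism ($b=3$) has the configurations $\Pi=\{(T,T')\}$ and $\Pi=\{(T',T)\}$ with $M=\emptyset$, each with $N=1$ and $A=1$; the three rungs, with $A=2!=2$; and three configurations of the kind in the last example, for which $D_M$ is a star and $A=0$. So $c_{(3,3)}(C_6)=3(1+1+2)=12$. Directly: $L_H(e_2^3)=4\cdot 6=24$, $L_H(e_2e_3e_1)=6$, $L_H(e_3^2)=2$, and $24-18+6=12$.

**Where direct counting stops.** One would now like to show $\varphi(D_M)\ge0$ by reading it as a number of cyclic orders, with the arcs of $D_M$ as forbidden patterns "$f$ immediately followed by $g$". This fails for a directed path $f\to g\to h$: the two arcs share a vertex but can both occur, so inclusion–exclusion has an extra term. Indeed the order $(f\,h\,g)$ avoids both patterns, while $\varphi=0$. The orientation of $D_M$ is thus the wrong one; Lemma 1 needs a coloring of the vertices. Such a coloring does not exist when there is an odd cycle, and some hypothesis must enter, since $\varphi(K_3)=-1$. Lemma 4(ii) excludes triangles, but nothing we have proved excludes longer odd cycles.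

## 8. Non-negativity of $\varphi$ in the presence of odd cycles

**Lemma 6.** Let $D$ be a finite simple graph on $N\ge1$ vertices without triangles, each component being a tree or unicyclic. Then

(i) $\varphi(D)\ge0$;

(ii) if $\omega$ is a vertex of a tree component and $N\ge2$, then $\varphi(D)\ge(N-1-\deg\omega)\,\varphi(D-\omega)$.

The idea is to cut each odd cycle at one edge $s t$. The rest is bipartite, with $s$ and $t$ of the same color. Matchings that use the edge $st$ correspond to cyclic orders in which $s,t$ are merged to one object $*$. If we un-merge $*$ always to the block $s\,t$, we run into trouble exactly when $*$ is followed by a neighbor of $t$. In that case we un-merge to $t\,s$ instead: since there is no triangle, that neighbor of $t$ is not adjacent to $s$.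

*Proof of (i).*

**Step 1. We cut the odd cycles and fix colors.** Let $j=1,\dots,h$ index the components with an odd cycle; these cycles have length at least $5$. In each choose a cycle edge $\gamma_j=s_jt_j$, and let $D^0$ be $D$ with the edges $\gamma_1,\dots,\gamma_h$ deleted. Then $D^0$ is bipartite, and $s_j,t_j$ are joined in $D^0$ by a path of even length, the rest of the cycle. The $\gamma_j$ lie in different components, so we may color $D^0$ properly with red and blue so that all $s_j,t_j$ are red. Let $\mathcal O$ be the set of avoiding orders of $D^0$.

**Step 2. We sort the matchings of $D$ by the set $J$ of the $\gamma_j$ that they contain.** The $\gamma_j$ are pairwise disjoint. A matching of $D$ with $k$ edges that contains $\gamma_j$ exactly for $j\in J$ is a matching with $k-|J|$ edges of $D^0-\{s_j,t_j:j\in J\}$ together with these $\gamma_j$. Let $D_J$ be the graph $D^0-\{s_j,t_j:j\in J\}$ with additional isolated vertices $*_j$ ($j\in J$). It has $N-|J|$ vertices. Since $(N-1-k)!=\bigl((N-|J|)-1-(k-|J|)\bigr)!$,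
$$\varphi(D)=\sum_{J\subseteq\{1,\dots,h\}}(-1)^{|J|}\varphi(D_J).\tag{7}$$
$D_J$ is bipartite: keep the colors and color the $*_j$ arbitrarily. So $\varphi(D_J)$ counts avoiding orders of $D_J$ by Lemma 1. If $h=0$, then $\varphi(D)=|\mathcal O|\ge0$ and we are done. If $h\ge1$, then $N\ge5h$; so orders of $V(D)$ have at least $5$ objects, and orders of $V(D_J)$ at least $N-h\ge4$.

**Step 3. We define the subsets of $\mathcal O$ that the terms of (7) will count.** Let $B_j\subseteq\mathcal O$ be the set of orders in which

* $s_j$ is immediately followed by $t_j$, or
* $t_j,s_j,u$ occur consecutively for some $u$ adjacent to $t_j$ in $D^0$.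

Since there are at least $5$ objects, the two alternatives exclude each other. We claim that
$$\varphi(D_J)=\Bigl|\bigcap_{j\in J}B_j\Bigr|,\tag{8}$$
where the empty intersection is $\mathcal O$.

**Step 4. We map avoiding orders of $D_J$ to $\bigcap_{j\in J}B_j$ (expansion).** Given an avoiding order of $D_J$, replace each $*_j$ by the block $t_js_j$ if the object following $*_j$ is a vertex adjacent to $t_j$ in $D^0$, and by the block $s_jt_j$ otherwise. The result is in $\mathcal O$:

* At the entrance to a block and inside it, the second vertex is red, so there is no violation.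
* At the exit of a block: if another block follows, the next vertex is red. If a vertex $u$ not adjacent to $t_j$ follows, the block ends in $t_j$. If $u$ adjacent to $t_j$ follows, the block ends in $s_j$, and $u$ is not adjacent to $s_j$ because $D$ has no triangle.
* All other consecutive pairs were consecutive before.

The result lies in every $B_j$, $j\in J$, by construction.

**Step 5. We map back (contraction) and check that the maps are inverse.** Given an order in $\bigcap_{j\in J}B_j$, the vertices $s_j,t_j$ are consecutive for each $j\in J$; contract each such pair to $*_j$. The pairs are disjoint. Consecutive vertices other than the $*_j$ were consecutive before, and the $*_j$ are isolated, so the result is an avoiding order of $D_J$. Contraction after expansion is the identity. Expansion after contraction is the identity too: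

* If the order contains $s_jt_j$, the next vertex is not adjacent to $t_j$ in $D^0$, since $t_j$ is red and the order avoids. So after contraction $*_j$ is followed by that nonadjacent vertex or by another $*$, and the rule restores $s_jt_j$.
* If the order contains $t_js_ju$ with $u$ adjacent to $t_j$, then $u$ is blue, hence not one of the contracted vertices. So $u$ follows $*_j$ after contraction, and the rule restores $t_js_j$.

This proves (8).

**Step 6. We sum.** By (7), (8) and inclusion–exclusion, $\varphi(D)=\bigl|\mathcal O\setminus\bigcup_jB_j\bigr|\ge0$.

*Proof of (ii).* The purpose is to insert $\omega$ into the orders counted for $D-\omega$. The graph $D-\omega$ satisfies the hypotheses and has the same components with odd cycles. Use the same edges $\gamma_j$ for $D$ and $D-\omega$. Since $\omega$ lies in a tree component, we may choose the colors so that $\omega$ is red; use the restricted colors for $D-\omega$. Take an order counted by $\varphi(D-\omega)$, as in Step 6. It has $N-1$ gaps, and each gap is immediately before exactly one object. Insert $\omega$ into a gap that is not immediately before a neighbor of $\omega$; there are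 $N-1-\deg\omega\ge0$ such gaps. The new order avoids: $\omega$ is red, it is not followed by a neighbor, and other consecutive pairs were consecutive before. It lies in no $B_j$: if $s_jt_j$, or $t_js_ju$ with $u$ adjacent to $t_j$, were consecutive now, then $\omega$ is none of these vertices (it lies in another component), so they were consecutive before the insertion as well. Deleting $\omega$ recovers the original order, so different choices give different orders. $\blacksquare$

*Check.* For $D=C_5$ with one edge cut, $\varphi(D^0)=\varphi(P_5)=24-4\cdot6+3\cdot2=6$, and $D_{\{1\}}$ is $P_3$ with an isolated vertex, with $\varphi=6-2\cdot2=2$. Formula (7) gives $6-2=4$, as in Section 1.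

**Consequences.** By Lemma 4(ii) every graph $D_M\cup\Pi$ satisfies the hypotheses of Lemma 6. So $A(\Pi,M)\ge0$ always, and by (6) $c_{(b,b)}(G)=L_H(q_b)\ge0$. This settles $a=b$ in (4). Moreover, for $d,b\ge1$ and $n=2b+d$, (2) and (6) give
$$L_H(p_dq_b)=b\sum_{|Q|=d}\ \sum_{(\Pi,M)}w(Q)\,A(\Pi,M),\tag{9}$$
where the inner sum is over the configurations of $H-Q$. All terms are non-negative.

## 9. The case $d\ge b$: one transversal, no arcs

Let $d=a-b\ge b\ge1$. By (5) we must show $L_H(p_dq_b)\ge L_H(e_3^bp_{d-b})$.

**Step 1. We write out the right side.** Let $\mathcal T$ run over the sets of $b$ disjoint triangles of $H$ and put $R_{\mathcal T}=V\setminus\bigcup\mathcal T$, so $|R_{\mathcal T}|=2b+d-3b=d-b$. By (2), the right side is $b!\sum_{\mathcal T}w(R_{\mathcal T})$ if $d>b$, and, since $p_0=3$, it is $3\,b!\,\#\{\mathcal T\}$ if $d=b$.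

**Step 2. We find enough terms of (9).** Let $\mathcal T=\{T_1,\dots,T_b\}$, and choose a transversal $Q_0=\{q_1,\dots,q_b\}$, $q_i\in T_i$. Put $f_i=T_i\setminus q_i$, $M=\{f_1,\dots,f_b\}$ and $Q=R_{\mathcal T}\cup Q_0$. Then $|Q|=d$ and $(\emptyset,M)$ is a configuration of $H-Q$. By (F2), $f_i$ is dominated only by $q_i$, which is in no edge of $M$. So $D_M$ has no arcs and $A(\emptyset,M)=(b-1)!$. Also by (F2), $(Q,M)$ determines $(\mathcal T,Q_0)$: the vertex $q_i$ is the one that dominates $f_i$. So different $(\mathcal T,Q_0)$ give different terms of (9), and
$$L_H(p_dq_b)\ge b!\sum_{\mathcal T}\sum_{Q_0}w(R_{\mathcal T}\cup Q_0).\tag{10}$$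

**Step 3. We bound the inner sum for each $\mathcal T$.**

* If $d>b$, fix $\rho\in R_{\mathcal T}$. By (F1) every $T_i$ contains a $q_i$ that is not $H$-adjacent, hence $G$-adjacent, to $\rho$. For this transversal, Lemma 3(iii) with $Q'=R_{\mathcal T}$ gives $w(Q)\ge w(R_{\mathcal T})$.
* If $d=b=1$, there are three transversals, each with $w=1$; the inner sum is $3$.
* If $d=b\ge2$, choose $q_1\in T_1$ (three ways), and each $q_i\in T_i$, $i\ge2$, $G$-adjacent to $q_1$ (two ways each, by (F1)). For these $3\cdot2^{b-1}\ge6$ transversals $G[Q]$ is connected, so $w(Q)\ge1$. The inner sum is at least $3$.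

In all cases (10) is at least the right side, and $c_{(a,b)}\ge0$.

## 10. The case $1\le d<b$: origins, targets and domination counts

Now $1\le d<b$. By (5) we must show $L_H(p_dq_b)\ge L_H(e_3^dq_{b-d})$. Removing $d$ triangles leaves $2b+d-3d=2(b-d)$ vertices, so by (2) and (6)
$$L_H(e_3^dq_{b-d})=d!\,(b-d)\sum_{(\mathcal T,\Pi,M_0)}A(\Pi,M_0).\tag{11}$$
The sum is over *origins* $(\mathcal T,\Pi,M_0)$: $\mathcal T=\{T_1,\dots,T_d\}$ is a set of disjoint triangles and $(\Pi,M_0)$ is a configuration of $H-\bigcup\mathcal T$. Put $N_0=|\Pi|+|M_0|$; since $b>d$, $N_0\ge1$.

**Step 1. We send each origin to a term of (9).** Choose a transversal $Q=\{q_1,\dots,q_d\}$, $q_i\in T_i$. With $f_i=T_i\setminus q_i$ and $M=M_0\cup\{f_1,\dots,f_d\}$, the *target* of the origin is $(Q,\Pi,M)$. It is an index of (9), with $N=N_0+d$ objects.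

The choice of $Q$ matters. Take the butterfly with triangles $uvv'$, $uww'$, and $b=2$, $d=1$. There are two origins, $\mathcal T=\{uvv'\}$, $M_0=\{ww'\}$ and $\mathcal T=\{uww'\}$, $M_0=\{vv'\}$, each with $A=1$, so (11) equals $2$. If we choose $v$ from the first triangle, then $M=\{uv',ww'\}$ has an arc, because $u$ dominates $ww'$, and the target has $A=\varphi(K_2)=0$: it pays for nothing. If we choose $u$ from both triangles, both origins go to the target $(\{u\},\emptyset,\{vv',ww'\})$, with $A=1$. It contributes $b\cdot w\cdot A=2$ to (9), just enough. (The other terms of (9) come from $H-v$ and its like, which are paws, and vanish; so $c_{(3,2)}(K_1\cup C_4)=0$.) So two things have to be watched: how much of $A$ gets lost, and how many origins share a target. Both are controlled by domination counts.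

**Step 2. We set up the counts.** For an origin with chosen $Q$, let

* $\kappa_i$ be the number of $g\in M_0$ dominated by $q_i$,
* $\delta_i$ be the number of $g\in M_0$ dominated by a vertex of $f_i$.

By (F2) each $g\in M_0$ is dominated by at most one vertex, and the triangles $T_i$ are disjoint, so
$$\sum_{i=1}^d(\kappa_i+\delta_i)\le|M_0|\le N_0.\tag{12}$$

**Step 3. We bound the loss in $A$.** By (F2), $f_i$ is dominated only by $q_i$, which lies in no edge of $M$. So in $D_M$ the vertex $f_i$ has in-degree $0$, there are no arcs among $f_1,\dots,f_d$, and the total degree of $f_i$ is $\delta_i$. By Lemma 4(ii) its component is a tree. The same is true in $D_{M_0\cup\{f_1,\dots,f_i\}}$. Insert $f_1,\dots,f_d$ one at a time, in any labeling, and apply Lemma 6(ii) with $\omega=f_i$ to $D_{M_0\cup\{f_1,\dots,f_i\}}\cup\Pi$, a graph on $N_0+i\ge2$ vertices. This gives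
$$A(\Pi,M)\ge A(\Pi,M_0)\prod_{i=1}^d(N_0+i-1-\delta_i).\tag{13}$$
Here all factors are non-negative because $\delta_i\le N_0$, and all values of $\varphi$ are non-negative, so the successive inequalities may be multiplied.

**Step 4. We bound the number of origins of a target.** For $q\in Q$ let $K_q$ be the number of edges of $M$ dominated by $q$. Since $f_j$ is dominated only by $q_j$, we have $K_{q_i}=1+\kappa_i$. An origin with target $(Q,\Pi,M)$ is determined once we know, for each $q\in Q$, the edge of $M$ that together with $q$ forms a triangle of $\mathcal T$; it is one of the $K_q$ edges dominated by $q$. Then $\mathcal T$ is known, and $M_0$ is what remains of $M$. So a target has at most $\prod_{q\in Q}K_q$ origins.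

## 11. The case $2\le d<b$: connected transversals

**Step 1. We choose the transversal.** For each origin fix some labeling of $\mathcal T$, choose $q_1\in T_1$ arbitrarily, and for $i\ge2$ choose $q_i\in T_i$ $G$-adjacent to $q_1$; this is possible by (F1). Then $G[Q]$ is connected and $w(Q)\ge d$ by Lemma 3(ii). Now relabel so that $\delta_1\le\dots\le\delta_d$.

**Step 2. We show that the factors in (13) outweigh the number of origins.** We claim that all factors in (13) are positive and
$$\prod_{i=1}^d(N_0+i-1-\delta_i)\ \ge\ (d-1)!\prod_{i=1}^d(1+\kappa_i).\tag{14}$$
Let $t=\sum_i\kappa_i$ and let $\kappa'$ be a rearrangement of $\kappa$ with $\kappa'_2\ge\kappa'_3\ge\dots\ge\kappa'_d\ge\kappa'_1$. By (12), $N_0-\delta_i\ge t$ for every $i$.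

For $i\ge2$: $N_0-\delta_i\ge t\ge\kappa'_2+\dots+\kappa'_i\ge(i-1)\kappa'_i$, so $N_0+i-1-\delta_i\ge(i-1)(1+\kappa'_i)>0$.

For $i=1$ we show $N_0-\delta_1\ge1+\kappa'_1$. If $\kappa'_1\ge1$, then, $\kappa'_1$ being the smallest, $N_0-\delta_1\ge t\ge d\kappa'_1\ge2\kappa'_1\ge1+\kappa'_1$. If $\kappa'_1=0$, then $2\delta_1\le\delta_1+\delta_2\le N_0$ and $N_0\ge1$ give $\delta_1<N_0$, so $N_0-\delta_1\ge1$. Both arguments use $d\ge2$.

Multiplying over $i$ proves (14), since $\prod_i(1+\kappa'_i)=\prod_i(1+\kappa_i)$.

**Step 3. We add up over the origins of one target.** By (13), (14) and $K_{q_i}=1+\kappa_i$, every origin of the target satisfies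
$$A(\Pi,M_0)\le\frac{A(\Pi,M)}{(d-1)!\prod_{q\in Q}K_q}.$$
There are at most $\prod_qK_q$ origins, so together they contribute to (11) at most
$$\frac{d!\,(b-d)}{(d-1)!}A(\Pi,M)=d(b-d)A(\Pi,M)\le b\,w(Q)\,A(\Pi,M),$$
which is what this target contributes to (9). Summing over targets gives $L_H(p_dq_b)\ge L_H(e_3^dq_{b-d})$, so $c_{(a,b)}\ge0$.

## 12. The case $d=1<b$: a selection rule and averaging

With $d=1$ the last argument breaks at the factor $i=1$: (12) yields only $N_0-\delta_1\ge\kappa_1=K-1$, where $K=K_{q_1}$, one less than needed. This could even be $0$, as it was for the bad choice in the butterfly. The remedy is to choose the vertex carefully and to treat all origins of a target together.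

**Step 1. We choose the vertex.** For an origin $(\{T\},\Pi,M_0)$ and $u\in T$ let $\kappa_u$ be the number of $g\in M_0$ dominated by $u$. By (F2), $\sum_{u\in T}\kappa_u\le|M_0|$. If $\Pi=\emptyset$, then $|M_0|=b-1\ge1$. *Selection rule:* if $\Pi=\emptyset$ and $\sum_{u\in T}\kappa_u=|M_0|$, choose $v\in T$ with $\kappa_v\ge1$; otherwise choose any $v\in T$. The target is $(\{v\},\Pi,M)$ with $M=M_0\cup\{T\setminus v\}$, and $w(\{v\})=1$. By (9) and (11) it suffices to show, for each target,
$$(b-1)\sum_{\text{origins}}A(\Pi,M_0)\le b\,A(\Pi,M).\tag{15}$$

**Step 2. We reduce (15) to an inequality between numbers.** Fix a target that has at least one origin. Let $r=|\Pi|$ and $N=|M|+r=N_0+1\ge2$. Let $E_v$ be the set of edges of $M$ dominated by $v$, and $K=|E_v|\ge1$. Each origin corresponds to some $f\in E_v$, with $M_0=M\setminus\{f\}$. For $f\in E_v$ let $\delta_f$ be the out-degree of $f$ in $D_M$. Its in-degree is $0$, as only $v$ dominates it; so its component is a tree and Lemma 6(ii) gives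
$$A(\Pi,M)\ge(N-1-\delta_f)\,A(\Pi,M\setminus\{f\}).$$
The edges in $E_v$ and the edges dominated by vertices of the various $f\in E_v$ are all distinct by (F2), because $v$ and the vertices of these disjoint edges are different vertices. Hence
$$K+\sum_{f\in E_v}\delta_f\le|M|=N-r.\tag{16}$$
So it is enough to prove that $N-1-\delta_f>0$ for the edges $f$ that come from origins, and that the sum of $\frac1{N-1-\delta_f}$ over these $f$ is at most $\frac b{b-1}$.

**Step 3. Case $r=0$, $K=1$; here the selection rule is used.** Now $N=|M|=b$. There is only one origin, with $f=T\setminus v$, and $\kappa_v=K-1=0$. If $\sum_{u\in T}\kappa_u$ were equal to $|M_0|$, the rule would have chosen a vertex with $\kappa_v\ge1$. So the sum is at most $|M_0|-1$, and $\delta_f=\sum_{u\in f}\kappa_u\le|M_0|-1=b-2$. Thus $N-1-\delta_f\ge1$, and the single term $\frac1{N-1-\delta_f}$ is at most $1\le\frac b{b-1}$.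

**Step 4. A chord bound for the remaining cases.** Put $s=K+r-1$ and suppose $s\ge1$. By (16), $0\le\delta_f\le N-r-K$ for each $f\in E_v$, so $N-1-\delta_f\ge s\ge1$. For $0\le x\le N-r-K$,
$$\frac1{N-1-x}\le\frac1{N-1}+\frac x{s(N-1)}.$$
Indeed, after clearing denominators this says $s(N-1)\le(s+x)(N-1-x)$, and the right side minus the left is $x(N-1-s-x)=x(N-r-K-x)\ge0$. Summing over $f\in E_v$ and using (16),
$$\sum_{f\in E_v}\frac1{N-1-\delta_f}\le\frac1{N-1}\Bigl(K+\frac{N-r-K}{K+r-1}\Bigr).\tag{17}$$

**Step 5. Case $r=0$, $K\ge2$.** Here $N=b$, and the right side of (17) is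
$$\frac{K(K-1)+b-K}{(K-1)(b-1)}\le\frac b{b-1}.$$
The inequality is equivalent to $K(K-1)+b-K\le b(K-1)$, that is, to $K(K-2)\le b(K-2)$, which is true as $2\le K\le|M|=b$.

**Step 6. Case $r\ge1$.** Here the right side of (17) is at most $1\le\frac b{b-1}$, because
$$(N-1)(K+r-1)-K(K+r-1)-(N-r-K)=(N-1-K)(K+r-2)+(r-1)\ge0.$$
The identity follows by writing $(N-1-K)(K+r-1)=(N-1-K)(K+r-2)+(N-1-K)$. The right side is non-negative since $K\le|M|=N-r\le N-1$ and $K+r\ge2$.

So (15) holds for every target, and $c_{(a,b)}\ge0$ for $d=1$ as well. All cases of (4) are proved, and with them Theorem A. $\blacksquare$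

## 13. The net and the four graphs of Theorem B

**Step 1. The net is claw-free and not $e$-positive.** Let the net have triangle $abc$ and pendant vertices $a',b',c'$. The neighbors of $a$ are $b,c,a'$ with $b,c$ adjacent, and likewise for $b$ and $c$, so there is no claw. The net is covered by three edges, and the pendant vertices are stable, so its independence number is $3$. Its complement is thus $K_4$-free, and (2) and (3) apply. Since $m_{(3,3)}=\frac12(p_3^2-p_6)$,
$$c_{(3,3)}(\text{net})=\tfrac12\sum_{|S|=3}w(S)\,w(V\setminus S)-\tfrac12w(V).$$
In any split into two $3$-sets, one part contains two pendant vertices. A connected set containing two pendant vertices contains also their neighbors, so it has at least $4$ vertices. Hence that part is disconnected, its $w$ is $0$ by Lemma 3(i), and the sum is $0$. Since the net is connected, $w(V)>0$ by Lemma 3(ii), and $c_{(3,3)}<0$.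

**Step 2. Necessity.** If $F$ is not an induced subgraph of the net, then the net is (claw, $F$)-free and not $e$-positive.

**Step 3. We list the four-vertex induced subgraphs of the net.** Up to symmetry there are four ways to delete two vertices:

* deleting $a',b'$ leaves the paw;
* deleting $a,a'$ leaves $P_4$;
* deleting $a,b'$ leaves $P_3\cup K_1$, the co-paw;
* deleting $a,b$ leaves $K_2\cup2K_1$, the co-diamond.

**Step 4. Sufficiency: reduction to these four graphs.** Every graph on at most $3$ vertices is an induced subgraph of one of the four: $K_3$ of the paw, $P_3$ and $K_2\cup K_1$ of $P_4$, $3K_1$ of the co-diamond, and the smaller ones clearly. If $F$ is an induced subgraph of $F'$, every $F$-free graph is $F'$-free. So it suffices to treat the four. Two remarks will be used. The claw and the co-diamond both contain $3K_1$ as an induced subgraph, so every $3K_1$-free graph is $e$-positive by Theorem A. And since $X$ is multiplicative over disjoint unions, we may pass to connected components.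

**Step 5. Co-diamond.** This is Theorem A.

**Step 6. $P_4$.** Let $G$ be connected and (claw, $P_4$)-free. If $G$ has one vertex, $X_G=e_1$. Otherwise $H=\overline G$ is disconnected (Seinsche, *J. Combin. Theory B* 16 (1974)). A triangle in $H$ and a vertex of another component would form an induced $K_3\cup K_1$, that is, a claw in $G$. So $H$ is triangle-free and $G$ is $3K_1$-free.

**Step 7. Paw.** Let $G$ be connected and (claw, paw)-free. A connected paw-free graph is triangle-free or complete multipartite (Olariu, *Inform. Process. Lett.* 28 (1988)). If $G$ is triangle-free, three neighbors of a vertex would form a claw with it, so the maximum degree is at most $2$, and $G$ is a path or a cycle, hence $e$-positive (Stanley 1995, Props. 5.3, 5.4). If $G$ is complete multipartite, a part with three vertices, together with a vertex of another part (there is one, as $G$ is connected), would give a claw. So all parts have size at most $2$, and $G$ is $3K_1$-free.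

**Step 8. Co-paw.** Let $G$ be (claw, co-paw)-free. Then $H=\overline G$ is paw-free and $(K_3\cup K_1)$-free. If $H$ is triangle-free, $G$ is $3K_1$-free. Otherwise $H$ is connected, since a vertex in a component not containing a given triangle would give $K_3\cup K_1$. By Olariu's theorem $H$ is complete multipartite. So $G$ is a disjoint union of cliques of sizes $n_i$, and $X_G=\prod_in_i!\,e_{n_i}$ is $e$-positive. $\blacksquare$
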